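# An abelian topological group whose weakly almost periodic functions are all constant

All topological groups are Hausdorff. Abelian groups are written additively. For a Banach space $E$, $\mathrm{Iso}(E)$ is the group of linear isometries of $E$ onto itself with the strong operator topology, in which $T_\alpha\to T$ means $\|T_\alpha u-Tu\|\to0$ for each $u\in E$. The pairing of $E$ with $E^*$ is written $\langle u,v\rangle$ and is bilinear.

## Slicing step functions: no representation on a finite-dimensional space

Let $S(\mathbb Z/2)$ be the group of right-continuous step functions $f:[0,1)\to\mathbb Z/2$, constant on each of finitely many intervals $[b,c)$, under pointwise addition. Let $\lambda$ be Lebesgue measure, and use the invariant metric $d(f,h)=\lambda\{s:f(s)\ne h(s)\}$. This is an abelian topological group.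

**Proposition A.** If $E$ is finite-dimensional, every strongly continuous homomorphism $\pi:S(\mathbb Z/2)\to\mathrm{Iso}(E)$ is trivial.

**Proof.** On a finite-dimensional space, strong convergence on a basis is norm convergence. So there is $\varepsilon>0$ such that $\|\pi(h)-I\|<2$ whenever $\lambda\{h\ne0\}<\varepsilon$. Take such an $h$. Since $2h=0$, we have $\pi(h)^2=I$, and hence $Q=\frac12(I-\pi(h))$ satisfies
$$Q^2=\tfrac14\big(I-2\pi(h)+\pi(h)^2\big)=\tfrac14\big(2I-2\pi(h)\big)=Q .$$
A nonzero projection has norm at least $1$, because it fixes the vectors of its range. But $\|Q\|<1$. So $Q=0$ and $\pi(h)=I$. Now cut $[0,1)$ into intervals $J_1,\dots,J_r$ of length less than $\varepsilon$. Any $f$ is the sum of the pieces $f\mathbf 1_{J_i}$, and each piece acts trivially. $\square$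

So an abelian group can be invisible to every finite-dimensional isometric representation, in particular to every continuous character. What changes if $E$ may be any reflexive Banach space?

## Weakly almost periodic functions and reflexive representations

Let $\mathcal{CB}(G)$ be the Banach space of bounded continuous complex functions on $G$ with the supremum norm, and $f_g(x)=f(gx)$.

**Definition.** A function $f\in\mathcal{CB}(G)$ is *weakly almost periodic* if its orbit $\{f_g:g\in G\}$ is relatively compact in the weak topology of $\mathcal{CB}(G)$. The algebra of these functions is $\mathcal{WAP}(G)$.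

A continuous character $\chi$ is weakly almost periodic: its orbit lies in the norm compact set $\{c\chi:|c|=1\}$. For a function that is not, take $f=\mathbf 1_{[0,\infty)}$ on $\mathbb Z$. Its translates are $f_g=\mathbf 1_{[-g,\infty)}$. If the orbit were relatively weakly compact, the sequence $f_1,f_2,\dots$ would have a weak cluster point. Evaluations at points are continuous functionals, so this cluster point would be the pointwise limit, the constant $1$. By Mazur's theorem, $1$ would then be a uniform limit of convex combinations of the $f_g$, $g\ge1$. But each such combination vanishes at all sufficiently negative integers, so its distance to $1$ is at least $1$.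

We use the following equivalent description, which is quoted with the problem: *$\mathcal{WAP}(G)$ is the set of coefficients of reflexive representations*, that is, of functions $g\mapsto\langle\pi(g)u,v\rangle$ with $E$ reflexive, $\pi:G\to\mathrm{Iso}(E)$ a strongly continuous homomorphism, $u\in E$, $v\in E^*$. For example, on a discrete group $\mathbf 1_{\{0\}}$ is the coefficient $\langle\pi(g)e_0,e_0\rangle$ of the regular representation on $\ell^2(G)$.

**Definition.** $G$ is *reflexively trivial* if every strongly continuous homomorphism $\pi:G\to\mathrm{Iso}(E)$, $E$ reflexive, is trivial.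

*$G$ has no nonconstant weakly almost periodic functions if and only if $G$ is reflexively trivial.* If all $\pi$ are trivial, all coefficients are constant. If $\pi(g)u\ne u$ for some $\pi,g,u$, Hahn–Banach gives $v\in E^*$ with $\langle\pi(g)u,v\rangle\neq\langle u,v\rangle=\langle\pi(0)u,v\rangle$, and this coefficient is not constant.

Question 4 of "On Group and Semigroup Compactifications of Topological Groups" (http://www3.uji.es/~jgalindo/Inv/notesSemCompBook.pdf) asks whether a nontrivial *abelian* group can be reflexively trivial. Two facts come with it: there are nonabelian groups with no nonconstant weakly almost periodic functions, and the additive group of $c_0$ is not reflexively representable, i.e. its topology is not generated by weakly almost periodic functions. The answer is yes.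

**Theorem 1.** There is a nontrivial countable metrizable abelian topological group $H$ with no nonconstant weakly almost periodic functions.

Write $d(X)$ for the density character of $X$, the least cardinality of a dense subset.

**Theorem 2.**
(a) Every abelian Hausdorff topological group $G$ is topologically isomorphic to a closed subgroup of an abelian Hausdorff, path-connected, locally path-connected topological group with no nonconstant WAP functions. If $G$ is metrizable, the larger group can be taken metrizable of density character at most $\max(d(G),\aleph_0)$.
(b) Every Polish abelian group is topologically isomorphic to a closed subgroup of a Polish abelian, path-connected, locally path-connected group with no nonconstant WAP functions.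

## A Hilbert space that sees every slice

Does $S(\mathbb Z/2)$ already answer the question? The argument for Proposition A used norm continuity to get $\|Q\|<1$. Strong continuity gives only that $\|Qu\|$ is small for a given $u$, and a nonzero projection may do that. This is a real obstacle.

**Proposition B.** $S(\mathbb Z/2)$ has a nontrivial strongly continuous unitary representation.

**Proof.** Put $\varphi(f)=e^{-\lambda\{f\neq0\}}$. We show that for $f_1,\dots,f_r\in S(\mathbb Z/2)$ the matrix $(\varphi(f_i-f_j))_{ij}$ is positive semidefinite. Partition $[0,1)$ into intervals $J_1,\dots,J_d$ on which all the $f_i$ are constant. Then $\varphi(f_i-f_j)=\prod_lM^{(l)}_{ij}$, where $M^{(l)}_{ij}$ is $1$ if $f_i=f_j$ on $J_l$ and $\rho=e^{-\lambda(J_l)}$ otherwise. Let $B$ be the set of $i$ with $f_i=0$ on $J_l$, and $B^c$ its complement. Then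
$$M^{(l)}=(1-\rho)\big(\mathbf 1_B\mathbf 1_B^{T}+\mathbf 1_{B^c}\mathbf 1_{B^c}^{T}\big)+\rho\,\mathbf 1\mathbf 1^{T}$$
is positive semidefinite, and so is the entrywise product, by the Schur product theorem.

On the space of finitely supported functions on $S(\mathbb Z/2)$, with basis $\delta_f$, put the form with $(\delta_f,\delta_h)=\varphi(f-h)$, divide by its null vectors and complete. This gives a Hilbert space, on which $\pi(h)\delta_f=\delta_{h+f}$ defines unitaries. Since $\|\pi(h)\delta_f-\delta_f\|^2=2-2\varphi(h)\to0$ as $h\to0$, and the $\pi(h)$ are isometries, $\pi$ is strongly continuous. It is nontrivial because $2-2\varphi(h)\neq0$ for $h\ne0$. $\square$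

We can see where slicing fails. Cut the constant function $1$ into $r$ slices $h_i$ of length $1/r$. Each moves the vector $\delta_0$ by $\sqrt{2-2e^{-1/r}}\approx\sqrt{2/r}$, and the sum of these bounds is about $\sqrt{2r}$. The triangle inequality gives nothing. We need another way to force $\pi(g)u$ to be close to $u$.

One way would be this: find group elements $x,y$ with $x-y$ close to $g$, such that the geometry of $E$ forces $\pi(x)u$ and $\pi(y)u$ to lie close to *the same vector* $z$. Then $\pi(x-y)u\approx u$ and $\pi(x-y)u\approx\pi(g)u$. The next section shows how reflexivity can force vectors to lie near a common $z$.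

## Interlacing tuples and concentration in reflexive spaces

Let $\mathbb N=\{1,2,\dots\}$ and let $[\mathbb N]^k$ be the set of strictly increasing $k$-tuples in $\mathbb N$. For $n,m\in[\mathbb N]^k$ write
$$n\lhd m\quad\text{if}\quad n_1<m_1<n_2<m_2<\dots<n_k<m_k .$$
For example $(1,3)\lhd(2,4)$, but $(1,2)\lhd(3,4)$ is false.

**Iterated limits.** Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. Every bounded scalar function on $\mathbb N$ has a limit along $\mathcal U$. For a bounded scalar function $\varphi$ of increasing variables $a_1<\dots<a_r$ write
$$\lim_{a_1,\dots,a_r}\varphi=\lim_{a_1\to\mathcal U}\cdots\lim_{a_r\to\mathcal U}\varphi(a_1,\dots,a_r),$$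
with $a_1$ outermost. The limit in $a_{i+1}$ makes sense because $\{a:a>a_i\}\in\mathcal U$. For example, $\lim_{a_1,a_2}a_1/a_2=0$, although $a_1/a_2$ can be close to $1$: the limit describes tuples that are spread out. We use two facts.

(F1) A variable on which $\varphi$ does not depend may be deleted. Indeed, after the inner limits are taken, what remains does not depend on that variable, so its limit is the limit of a constant.

(F2) If $\varphi$ is real and $\lim_{a_1,\dots,a_r}\varphi<c$, then $\varphi(a)<c$ for some $a_1<\dots<a_r$. Choose $a_1$ with $\lim_{a_2,\dots,a_r}\varphi(a_1,\cdot)<c$, then $a_2>a_1$ with $\lim_{a_3,\dots,a_r}\varphi(a_1,a_2,\cdot)<c$, and so on.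

The following lemma is after Kalton.

**Lemma 1.** Let $E$ be reflexive, $f:[\mathbb N]^k\to E$ bounded, $\delta\ge0$, and $\|f(n)-f(m)\|\le\delta$ whenever $n\lhd m$. Then there is $z\in E$ with $\lim_{m_1,\dots,m_k}\|f(m)-z\|\le\delta$.

The bound does not depend on $k$. For $k=1$ the statement is empty of content: $n\lhd m$ means $n<m$, and $z=f(1)$ works. For $k\ge2$ reflexivity matters. In $c_0$ let
$$f(n)=\sum_{i=1}^k\mathbf 1_{\{1,\dots,n_i\}},\qquad\text{so that}\qquad f(n)(t)=\#\{i:n_i\ge t\}.\tag{1}$$
If $n\lhd m$, then $f(m)-f(n)$ is the indicator of the disjoint union of the intervals $(n_i,m_i]$, and has norm $1$. But for every $z\in c_0$ we have $\|f(m)-z\|\ge|k-z(m_1)|$, whose limit is $k>1$. Thus the lemma fails in $c_0$. Keep the counting function (1) in mind, as it will return.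

**Proof of Lemma 1.**

**Step 1: partial weak limits.** We let some variables go to infinity and keep the others. For $0\le i\le k$ define $f^i(n_1,\dots,n_i)\in E$ by
$$\langle f^i(n_1,\dots,n_i),v\rangle=\lim_{n_{i+1},\dots,n_k}\langle f(n),v\rangle\qquad(v\in E^*).$$
The right side is linear in $v$ and bounded by $\sup\|f\|\cdot\|v\|$, so it is an element of $E^{**}=E$. Here reflexivity is used. Note $f^k=f$, and put $z=f^0$. Likewise, for bounded $\phi:[\mathbb N]^k\to E^*$ define $\phi^i(m_1,\dots,m_i)\in E^*$ by
$$\langle w,\phi^i(m_1,\dots,m_i)\rangle=\lim_{m_{i+1},\dots,m_k}\langle w,\phi(m)\rangle\qquad(w\in E),$$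
and put $\zeta=\phi^0$. By definition
$$\langle f^i(n_1,\dots,n_i),v\rangle=\lim_{n_{i+1}}\langle f^{i+1}(n_1,\dots,n_{i+1}),v\rangle,\tag{2}$$
and the analogous formula holds for $\phi^i$ and $\phi^{i+1}$.

**Step 2: the interlaced limit of a pairing factors.** We claim
$$\lim_{n_1,m_1,n_2,m_2,\dots,n_k,m_k}\langle f(n),\phi(m)\rangle=\langle z,\zeta\rangle.\tag{3}$$
Fix $n_1<m_1<\dots<n_i<m_i$. Fix also $n_{i+1}>m_i$ and let $m_{i+1}\to\mathcal U$: in the pairing below the vector $f^{i+1}(n_1,\dots,n_{i+1})$ stays fixed, so the analogue of (2) for $\phi$ applies. Then let $n_{i+1}\to\mathcal U$: now $\phi^i(m_1,\dots,m_i)$ stays fixed, and (2) applies. Thus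
$$\begin{aligned}\lim_{n_{i+1}}\lim_{m_{i+1}}\langle f^{i+1}(n_1,\dots,n_{i+1}),\phi^{i+1}(m_1,\dots,m_{i+1})\rangle&=\lim_{n_{i+1}}\langle f^{i+1}(n_1,\dots,n_{i+1}),\phi^{i}(m_1,\dots,m_i)\rangle\\&=\langle f^i(n_1,\dots,n_i),\phi^i(m_1,\dots,m_i)\rangle .\end{aligned}$$
Apply this for $i=k-1,k-2,\dots,0$. Each application removes the innermost pair of limits, and at the end (3) remains.

**Step 3: test against norming functionals.** For each $m$ choose $v_m\in E^*$ with $\|v_m\|\le1$ and $\langle f(m)-z,v_m\rangle=\|f(m)-z\|$, and let $\phi(m)=v_m$. If $n\lhd m$, then
$$\|f(m)-z\|=\mathrm{Re}\big(\langle f(m)-f(n),v_m\rangle+\langle f(n),v_m\rangle-\langle z,v_m\rangle\big)\le\delta+\mathrm{Re}\big(\langle f(n),v_m\rangle-\langle z,v_m\rangle\big).$$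
Take $\lim_{n_1,m_1,\dots,n_k,m_k}$ of both sides. By (F1) the left side becomes $\lim_{m_1,\dots,m_k}\|f(m)-z\|$. On the right, $\langle f(n),v_m\rangle$ has limit $\langle z,\zeta\rangle$ by (3), and $\langle z,v_m\rangle$ has limit $\langle z,\zeta\rangle$ by (F1) and the definition of $\zeta$. So the right side tends to $\delta$. $\square$

## Which relations kill $g$, and which kill the group

Measure the size of group elements by norms.

**Definition.** A *norm* on an abelian group $A$ is a map $N:A\to[0,\infty)$ with $N(a)=N(-a)$, $N(a+b)\le N(a)+N(b)$, and $N(a)=0\iff a=0$. Dropping "$\Rightarrow$" in the last condition gives a *pseudonorm*. A norm defines a Hausdorff group topology through the invariant metric $N(a-b)$.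

For example, $N(f)=\lambda\{f\ne0\}$ is a norm on $S(\mathbb Z/2)$.

Lemma 1 suggests the following. Given $g$ and $p\in\mathbb N$, we want elements $x_n$, $n\in[\mathbb N]^k$, with

1. $N(x_n-x_m)\le1/p$ whenever $n\lhd m$;
2. $N(x_n-x_m-g)\le1/p$ whenever $n=(a_1,\dots,a_k)$ and $m=(a_{L+1},\dots,a_{L+k})$ for some $a\in[\mathbb N]^{k+L}$.

By condition 1, the vectors $\pi(x_n)u$ concentrate near one $z$. For a spread-out tuple $a$, both the $n$ and the $m$ in condition 2 are spread out, so $\pi(x_n)u$ and $\pi(x_m)u$ are both close to $z$, while $x_n-x_m$ is close to $g$.

The danger is that these conditions make $g$ itself small. Think of $[\mathbb N]^k$ as the vertex set $V$ of a graph with two kinds of edges: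

- *even edges* $\{n,m\}$ with $n\lhd m$;
- *odd edges*, directed $n\to m$: for each $a\in[\mathbb N]^{k+L}$, $n=(a_1,\dots,a_k)$ and $m=(a_{L+1},\dots,a_{L+k})$.

In a walk, edges may be traversed in either direction. For a closed walk let $q$ be the number of forward minus the number of backward traversals of odd edges. Attach to a traversal the corresponding small element: $x_n-x_m$ for an even edge traversed from $n$ to $m$; $x_n-x_m-g$ for an odd edge $n\to m$ traversed forward; and its negative $x_m-x_n+g$ for the edge traversed backward. Along a closed walk the $x$'s telescope to $0$, and the sum is $-qg$. So a closed walk with $s$ edges forces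
$$N(qg)\le s/p.\tag{4}$$
Call a closed walk *unbalanced* if $q\ne0$. Short unbalanced closed walks must be avoided. Here are two choices of $(k,L)$ that do not avoid them.

*Shift by one, $L=1$.* Let $n=(1,3,\dots,2k-1)$, $n'=(2,4,\dots,2k)$ and $m=(3,5,\dots,2k+1)$. Then $n\lhd n'\lhd m$, and $n\to m$ is odd, with $a=(1,3,\dots,2k+1)$. Going from $n$ to $m$ along the odd edge and back by the two even edges is a closed walk with $3$ edges and $q=1$. By (4), $N(g)\le3/p$. Here the even edges undo the shift too cheaply, so $L$ must be large.

*Shift off the end, $L=k$.* Then $n\to m$ is odd exactly when $n_k<m_1$. If also $m_k<r_1$, then $n\to m$, $m\to r$ and $n\to r$ are all odd, and the closed walk $n,m,r,n$ has $3$ edges and $q=1+1-1=1$. Again $N(g)\le3/p$. Here the tuple is too short for the shift to leave a trace, so $k$ must be large compared with $L$.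

We take $L=p$ and $k=2p^2$.

## The counting function as a potential

To show that short closed walks are balanced we want a function on $V$ that an odd edge changes by exactly $L$ and an even edge by at most $1$. The function (1) that defeated Lemma 1 in $c_0$ has this behavior away from its extreme values. For $n\in V$ and $t\in\mathbb N$ put
$$F_n(t)=\#\{i:n_i\le t\},$$
which is $k-f(n)(t+1)$ in the notation of (1).

**Lemma 2.** Let $p\in\mathbb N$, $L=p$, $k=2p^2$. Every closed walk with fewer than $p$ edges has $q=0$.

**Proof.** If $p=1$ the walk has no edges, so let $p\ge2$.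

**Step 1: even edges change $F(t)$ by at most $1$.** Let $n\lhd m$. We show $F_m(t)\le F_n(t)\le F_m(t)+1$. Let $s=F_m(t)$. If $s\ge1$, then $n_s<m_s\le t$, so $F_n(t)\ge s$; if $s=0$ this is trivial. If $s\le k-2$, then $n_{s+2}>m_{s+1}>t$, so $F_n(t)\le s+1$; if $s\ge k-1$ this holds because $F_n(t)\le k$.

**Step 2: odd edges change $F(t)$ by exactly $L$, away from the ends.** Let $n\to m$ be the odd edge given by $a$.

Suppose first that $r=F_n(t)\in[L,k-1]$. Then $a_r\le t<a_{r+1}$, so among $a_1<\dots<a_{k+L}$ exactly $a_1,\dots,a_r$ are at most $t$. The entries of $m$ are $a_{L+1},\dots,a_{L+k}$, so $F_m(t)=r-L$.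

Suppose next that $r=F_m(t)\in[1,k-L]$. Then $r+1\le k$, and $a_{L+r}\le t<a_{L+r+1}$, so exactly $a_1,\dots,a_{L+r}$ are at most $t$. As $L+r\le k$, all of these are entries of $n$, and $F_n(t)=r+L$.

**Step 3: a short walk stays away from the ends.** Let a closed walk with $s<p$ edges start at $n^0$, and put $t=n^0_{p^2}$, so that $F_{n^0}(t)=p^2$, half of $k$. We claim that before each step the value of $F(t)$ at the current vertex lies in $[L,k-L]$. We use induction. Before a given step at most $s-1\le p-2$ steps have been made. By the induction hypothesis and Steps 1 and 2, each of them changed $F(t)$ by at most $L$. So the value is within $(p-2)L$ of $p^2$, that is, in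
$$[\,p^2-(p-2)p,\;p^2+(p-2)p\,]=[\,2p,\;2p^2-2p\,]\subset[L,k-L].$$
Since $[L,k-L]$ is contained in both $[L,k-1]$ and $[1,k-L]$, Step 2 applies to every odd step: it changes $F(t)$ by exactly $-L$ if forward and $+L$ if backward.

**Step 4: count.** The walk is closed, so the total change is zero: $-Lq+e=0$, where $e$ is the total change over even steps, and $|e|\le s<p=L$. Hence $L|q|<L$, and $q=0$. $\square$

## Adjoining the elements $x_n$ without shrinking $A$

Inequality (4) says that short unbalanced walks are an obstruction. The next lemma shows that there is no other: the relations can be imposed freely, and the norm on the old group survives.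

**Lemma 3.** Let $(A,N)$ be an abelian group with a norm $N\le1$, and $D\subset A$. There are an abelian group $A'\supset A$ and a norm $N'\le1$ on $A'$ extending $N$ such that $A$ is closed in $A'$ and, for every $g\in D$ and $p\in\mathbb N$, with $L=p$ and $k=2p^2$, there is a map $x:[\mathbb N]^k\to A'$ satisfying

1. $N'(x_n-x_m)\le1/p$ whenever $n\lhd m$;
2. $N'(x_n-x_m-g)\le1/p$ whenever $n=(a_1,\dots,a_k)$, $m=(a_{L+1},\dots,a_{L+k})$ for some $a\in[\mathbb N]^{k+L}$.

Moreover $A'=A\oplus F$, where $F$ is a free abelian group of rank $|D|\cdot\aleph_0$.

**Proof.**

**Step 1: the largest candidate norm.** For $j=(g,p)\in D\times\mathbb N$ let $V_j=[\mathbb N]^{2p^2}$, and let $A'=A\oplus\bigoplus_j\mathbb Z^{(V_j)}$, where the $j$-th summand is free with basis $x^j_n$, $n\in V_j$. The free part has rank $|D|\cdot\aleph_0$. Take as generators, with weights,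

- $a\in A$, of weight $N(a)$;
- $\pm x^j_n$, of weight $1$;
- $\pm(x^j_n-x^j_m)$ for $n\lhd m$, of weight $1/p$;
- $\pm(x^j_n-x^j_m-g)$ for odd edges $n\to m$, of weight $1/p$.

Let $N''(y)$ be the infimum of the total weights of all representations of $y$ as a finite sum of generators. It is finite, since the first two kinds generate $A'$. Put $N'=\min(N'',1)$. Concatenating representations shows that $N''$ is subadditive, and then so is $N'$. Both are symmetric, because the set of generators and the weights are. Also $N'(0)=0$, $N'\le N$ on $A$, and conditions 1 and 2 hold. It remains to show that $N'(y)>0$ for $y\notin A$, that $A$ is closed, and that $N'=N$ on $A$.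

**Step 2: elements outside $A$ stay away from $A$.** If $y\notin A$, then $y$ has a nonzero component in some summand $j=(g,p)$. For every $a\in A$, so does $y-a$, so any representation of $y-a$ uses a generator of the last three kinds belonging to this $j$. Its weight is at least $1/p$. Thus $N'(y-a)\ge1/p$ for all $a\in A$. Hence $N'(y)>0$ and $\operatorname{dist}(y,A)>0$, and $A$ is closed.

**Step 3: elements of $A$ do not shrink.** Let $a\in A$, and take any representation of $a$, of total weight $W$. We show $W\ge N(a)$. If it uses some $\pm x^j_n$, then $W\ge1\ge N(a)$. Otherwise let $a_0$ be the sum of the terms taken from $A$; by subadditivity of $N$ their total weight is at least $N(a_0)$. For each $j$, regard the remaining terms of type $j$ as arcs on the vertex set $V_j$: the terms $x_n-x_m$ and $x_n-x_m-g$ are arcs from $n$ to $m$, and their negatives are arcs from $m$ to $n$. The coefficient of $x^j_n$ in the sum is the number of arcs leaving $n$ minus the number of arcs entering $n$. Since the component of $a$ in $\mathbb Z^{(V_j)}$ is $0$, these numbers are equal at every vertex.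

Such a finite directed multigraph decomposes into directed closed walks. Start at the tail of any arc and follow unused arcs. By the balance of arcs, the walk can get stuck only at its starting vertex. Remove the closed walk so obtained; the remaining arcs are still balanced, and we repeat.

Consider one of these closed walks $c$, of type $j=(g,p)$. As computed before (4), the sum of its terms is $-q_cg$, where $q_c$ is its number $q$. If $c$ has fewer than $p$ arcs, then $q_c=0$ by Lemma 2 and $N(q_cg)=0$. If it has at least $p$ arcs, its weight is at least $p\cdot\frac1p=1\ge N(q_cg)$. In both cases $N(q_cg)\le\text{weight}(c)$. Writing $g_c$ for the element $g$ attached to $c$, we have $a=a_0-\sum_cq_cg_c$, so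
$$N(a)\le N(a_0)+\sum_cN(q_cg_c)\le W.$$
Taking the infimum over representations, $N''(a)\ge N(a)$. Since $N\le1$, it follows that $N'(a)\ge N(a)$, and so $N'(a)=N(a)$. Together with Step 2, $N'(y)=0$ only for $y=0$, so $N'$ is a norm. $\square$

The hypothesis $N\le1$ was used twice in Step 3: a long walk can change $a$ by a large multiple of $g$, but this multiple has norm at most $1$, which the walk pays for.

## Iterating the extension, and the proof of Theorem 1

**Construction.** Let $A_0$ be an abelian group with a norm $N_0\le1$. Inductively choose a dense $D_i\subset A_i$, and let $(A_{i+1},N_{i+1})$ be the extension of $(A_i,N_i)$ given by Lemma 3 with $D=D_i$. Let $H=\bigcup_iA_i$ with the common norm $N$. Then $\bigcup_iD_i$ is dense in $H$. Also $A_0$ is closed in $H$: if $y\in A_{i+1}\setminus A_i$, then $\operatorname{dist}(y,A_0)\ge\operatorname{dist}(y,A_i)>0$.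

**Proposition 4.** $H$ is reflexively trivial.

**Proof.** Let $\pi:H\to\mathrm{Iso}(E)$ be strongly continuous with $E$ reflexive, and let $u\in E$, $g\in D_i$, $\delta>0$. We show $\|\pi(g)u-u\|\le4\delta$.

**Step 1: a bounded map on tuples.** By continuity choose $p$ such that $N(h)\le1/p$ implies $\|\pi(h)u-u\|\le\delta$. Let $L=p$, $k=2p^2$, let $x:[\mathbb N]^k\to A_{i+1}$ be as in Lemma 3 for $(g,p)$, and put $f(n)=\pi(x_n)u$. Then $\|f(n)\|=\|u\|$. If $n\lhd m$, then since $\pi(x_m)$ is an isometry,
$$\|f(n)-f(m)\|=\|\pi(x_n-x_m)u-u\|\le\delta .$$

**Step 2: concentration at both ends of an odd edge.** Let $z$ be as in Lemma 1. By (F1), deleting $a_{k+1},\dots,a_{k+L}$ in the first term and $a_1,\dots,a_L$ in the second,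
$$\lim_{a_1,\dots,a_{k+L}}\Big(\|f(a_1,\dots,a_k)-z\|+\|f(a_{L+1},\dots,a_{L+k})-z\|\Big)\le2\delta<3\delta .$$
By (F2) there is $a\in[\mathbb N]^{k+L}$ such that, with $n=(a_1,\dots,a_k)$ and $m=(a_{L+1},\dots,a_{L+k})$, we have $\|f(n)-f(m)\|\le3\delta$. That is, $\|\pi(x_n-x_m)u-u\|\le3\delta$.

**Step 3: compare with $g$.** By condition 2, $\|\pi(x_n-x_m-g)u-u\|\le\delta$. Applying the isometry $\pi(g)$ gives $\|\pi(x_n-x_m)u-\pi(g)u\|\le\delta$. Together with Step 2, $\|\pi(g)u-u\|\le4\delta$.

As $\delta>0$ was arbitrary, $\pi(g)u=u$ for all $g$ in the dense set $\bigcup_iD_i$, and by continuity for all $g\in H$. As $u$ was arbitrary, $\pi$ is trivial. $\square$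

**Proof of Theorem 1.** Take $A_0=\mathbb Z/2$ with $N_0(1)=1$, and $D_i=A_i$. If $A_i$ is countable, $A_{i+1}=A_i\oplus F$ with $F$ free of countable rank, so $A_{i+1}$ is countable. Hence $H$ is countable, metrizable, abelian and nontrivial. By Proposition 4 it is reflexively trivial, so $\mathcal{WAP}(H)$ consists of the constants. $\blacksquare$

## Closed embeddings into reflexively trivial groups

We turn to Theorem 2. The first task is to embed, with closed image, into a reflexively trivial group; connectedness comes after.

**Metrizable groups.** Let $G$ be metrizable abelian. By Birkhoff–Kakutani its topology is given by a norm, which we replace by its minimum with $1$. In the construction put $A_0=G$ and choose $D_i$ dense in $A_i$ with $|D_i|\le\max(d(A_i),\aleph_0)$. Then $G$ is a closed subgroup of the metrizable group $H$, which is reflexively trivial. Moreover $A_{i+1}=A_i\oplus F_i$ with $|F_i|\le\max(d(A_i),\aleph_0)$, and $D_i+F_i$ is dense in $A_{i+1}$ because $N_{i+1}$ extends $N_i$. So $d(A_{i+1})\le\max(d(A_i),\aleph_0)$ for all $i$, and $d(H)\le\max(d(G),\aleph_0)$.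

**General groups.** Let $G$ be abelian Hausdorff, and let $\mathcal N$ be the set of continuous pseudonorms $\nu\le1$ on $G$. These generate the topology of $G$ (e.g. Hewitt–Ross, *Abstract Harmonic Analysis I*, Thm. 8.2). For $\nu\in\mathcal N$ the set $\nu^{-1}(0)$ is a subgroup, and $\nu$ induces a norm on $G_\nu=G/\nu^{-1}(0)$. Let $H_\nu\supset G_\nu$ be the reflexively trivial group obtained from $A_0=G_\nu$.

We use infinitely many copies of each $H_\nu$. Put $I=\mathcal N\times\mathbb N$, $H_{(\nu,i)}=H_\nu$, $P=\prod_{\alpha\in I}H_\alpha$, and let $\gamma:G\to P$ be the map whose $(\nu,i)$-coordinate at $g$ is the class of $g$ in $G_\nu$. The pseudonorms $\nu$ generate the topology of $G$ and $G$ is Hausdorff, so $\gamma$ is a topological embedding. Let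
$$K=\gamma(G)+\bigoplus_\alpha H_\alpha\subset P$$
with the subspace topology.

**Step 1: $K$ is reflexively trivial.** A reflexive representation of $K$ restricts to a reflexive representation of each $H_\alpha$, which is trivial. So it is trivial on $\bigoplus_\alpha H_\alpha$. This subgroup is dense in $P$, hence in $K$, and the representation is trivial on $K$ by continuity.

**Step 2: $\gamma(G)$ is closed in $K$.** Let $\gamma(g)+h$ with $h\in\bigoplus_\alpha H_\alpha$ lie in the closure of $\gamma(G)$. The closure is a subgroup, so $h$ lies in it too. Points $y$ of $\gamma(G)$ satisfy $y_{(\nu,i)}=y_{(\nu,i')}$ for all $\nu,i,i'$, and this passes to the closure because $H_\nu$ is Hausdorff. Since $h$ has finite support, for each $\nu$ some $h_{(\nu,i')}$ is $0$, and then all $h_{(\nu,i)}$ are $0$. So $h=0$, and $\gamma(g)+h\in\gamma(G)$. This is where the copies are needed.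

## Step functions with values in $K$: path-connectedness

The group of the first section returns, now with values in a reflexively trivial group. This is the Hartman–Mycielski construction.

For an abelian Hausdorff group $K$ let $S(K)$ be the group of right-continuous step functions $[0,1)\to K$ (finitely many pieces $[b,c)$), with the neighborhood base at $0$ consisting of
$$O(U,\varepsilon)=\{f:\lambda\{s:f(s)\notin U\}<\varepsilon\},$$
where $U$ is a symmetric neighborhood of $0$ in $K$ and $\varepsilon>0$. For $K=\mathbb Z/2$ and $U=\{0\}$ we get $\lambda\{f\ne0\}<\varepsilon$, the balls of the first section.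

**Step 1: this is a Hausdorff group topology.** The sets $O(U,\varepsilon)$ are symmetric, $O(U\cap U',\min(\varepsilon,\varepsilon'))\subset O(U,\varepsilon)\cap O(U',\varepsilon')$, and $O(U,\varepsilon/2)+O(U,\varepsilon/2)\subset O(U+U,\varepsilon)$, where $U$ can be chosen with $U+U$ inside a given neighborhood. If $f\neq0$, then $f=h\ne0$ on an interval of some length $\eta$. Choose $U$ with $h\notin U$; then $f\notin O(U,\eta)$.

**Step 2: the constants form a closed copy of $K$.** If $\varepsilon\le1$, then $O(U,\varepsilon)\cap K=U$, since for a constant $h\notin U$ the set $\{s:h\notin U\}$ has measure $1$. So the subspace topology is that of $K$. If $f\in S(K)$ is not constant, it takes values $h_1\ne h_2$ on intervals of length at least some $\eta>0$. Choose $U$ with $h_1-h_2\notin U+U$. If a constant $c$ were in $f+O(U,\eta)$, each of the two intervals would contain a point $s$ with $c-f(s)\in U$. So $c-h_1,c-h_2\in U$, and $h_1-h_2=(c-h_2)-(c-h_1)\in U+U$, a contradiction.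

**Step 3: $S(K)$ is path-connected and locally path-connected.** For $f\in S(K)$ consider $s\mapsto f\mathbf 1_{[0,s)}$, $s\in[0,1]$, from $0$ to $f$. For $s'<s$ the difference of two values is $f\mathbf 1_{[s',s)}$, which is in $O(U,\varepsilon)$ for every $U$ if $s-s'<\varepsilon$. So this is a continuous path. If $f\in O(U,\varepsilon)$, the path stays in $O(U,\varepsilon)$, because $0\in U$. Hence $S(K)$ is path-connected, and each $O(U,\varepsilon)$ is path-connected. By translation every point has a base of path-connected neighborhoods. Then each path component of an open set is open, so $S(K)$ is locally path-connected.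

**Step 4: if $K$ is reflexively trivial, so is $S(K)$.** For each interval $J=[b,c)$ the map $h\mapsto h\mathbf 1_J$ is a homomorphism $K\to S(K)$ that maps $U$ into $O(U,\varepsilon)$ for every $\varepsilon$, so it is continuous. A reflexive representation of $S(K)$ composed with it is a reflexive representation of $K$, hence trivial. So the representation is trivial on all $h\mathbf 1_J$, and these generate $S(K)$.

**Step 5: the normed case.** Suppose the topology of $K$ is given by a norm $N\le1$. Then $f\mapsto\int_0^1N(f(s))\,ds$ is a norm on $S(K)$: it vanishes only at $0$, since a nonzero step function is nonzero on an interval. It gives the topology of $S(K)$. Indeed, for $f\in O(\{N<r\},\varepsilon)$ the integral is at most $r+\varepsilon$; conversely, if the integral is less than $r\varepsilon$, then $\lambda\{s:N(f(s))\ge r\}<\varepsilon$, so $f\in O(\{N<r\},\varepsilon)$. Step functions with rational breakpoints and values in a given dense subset of $K$ are dense: moving breakpoints slightly changes $f$ on a set of small measure, and values can be approximated. So $d(S(K))\le\max(d(K),\aleph_0)$.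

**Proof of Theorem 2(a).** If $G$ is metrizable, it is closed in $H$ by the preceding section, and $H$ is closed in $S(H)$, which is metrizable, path-connected, locally path-connected and reflexively trivial, with $d(S(H))\le\max(d(H),\aleph_0)\le\max(d(G),\aleph_0)$. In general, $\gamma(G)$ is closed in $K$, and $K$ is closed in $S(K)$, which has the required properties. $\blacksquare$

## Polish groups: completing $H$ and measurable maps

For (b) both $H$ and the step functions must be replaced by complete groups.

**Proof of Theorem 2(b).** Let $G$ be Polish abelian with compatible norm $N\le1$.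

**Step 1: a Polish reflexively trivial group containing $G$.** By Klee's theorem (Proc. AMS 3 (1952)) the invariant metric of $N$ is complete. Build $H\supset G$ as in the metrizable case; $H$ is separable. Let $\hat H$ be its completion. Addition and inversion on $H$ are uniformly continuous and $N$ is $1$-Lipschitz, so they extend, and $\hat H$ is a Polish abelian group with compatible norm $N\le1$. A reflexive representation of $\hat H$ is trivial on the dense subgroup $H$, hence on $\hat H$. As $G$ is complete, it is closed in $\hat H$.

**Step 2: the group $M$ is Polish.** Let $M=L^0([0,1],\hat H)$ be the group of classes, modulo equality almost everywhere, of measurable maps $[0,1]\to\hat H$, with the norm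
$$\|f\|=\int_0^1N(f(s))\,ds .$$
Sums of measurable maps are measurable because $\hat H$ is separable. As in Step 5 of the previous section, the topology is that of convergence in measure.

*Completeness.* It suffices that every sequence with $\|f_{j+1}-f_j\|<4^{-j}$ converges, since every Cauchy sequence has such a subsequence. The set where $N(f_{j+1}-f_j)>2^{-j}$ has measure less than $2^{-j}$. By Borel–Cantelli, almost every $s$ lies in only finitely many of these sets, so $(f_j(s))_j$ is Cauchy in $\hat H$ and converges to some $f(s)$. The map $f$ is measurable, and $\|f_j-f\|\to0$ by dominated convergence, because $N\le1$. Passing to a subsequence, the same argument shows that every convergent sequence in $M$ has a subsequence converging almost everywhere to its limit.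

*Step functions are dense, and $M$ is separable.* Let $f\in M$, $\varepsilon>0$, and let $h_1,h_2,\dots$ be dense in $\hat H$. Let $B_i$ be the set of $s$ for which $i$ is the least index with $N(f(s)-h_i)<\varepsilon$. The sets $B_i$ are measurable and disjoint and cover $[0,1]$. Choose $r$ with $\lambda\big(\bigcup_{i>r}B_i\big)<\varepsilon$. Then $f'=\sum_{i\le r}h_i\mathbf 1_{B_i}$ satisfies $\|f-f'\|\le2\varepsilon$. Choose finite unions $J_i$ of intervals $[b,c)$ with rational endpoints and $\lambda(B_i\triangle J_i)<\varepsilon/r$, and let $J_i'=J_i\setminus\bigcup_{l<i}J_l$. At a point $s$ outside $\bigcup_{i\le r}(B_i\triangle J_i)$ we have $s\in B_i\iff s\in J_i$ for all $i\le r$. As the $B_i$ are disjoint, $s$ lies in at most one $J_i$, so $s\in J_i\iff s\in J_i'$. Hence $f'$ and the step function $\sum_{i\le r}h_i\mathbf 1_{J_i'}$ differ only on a set of measure at most $\varepsilon$, and $f$ is within $3\varepsilon$ of this step function. There are countably many step functions of this kind.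

So $M$ is a Polish abelian group.

**Step 3: $G$ is closed in $M$.** A constant $h$ has norm $N(h)$, so the constants form an isometric copy of $\hat H$. If constants $c_j$ converge to $f$ in $M$, a subsequence converges to $f(s)$ for almost every $s$. The limit of a subsequence of constants in $\hat H$ does not depend on $s$, so $f$ is constant almost everywhere. Thus $\hat H$ is closed in $M$, and $G$ is closed in $\hat H$.

**Step 4: connectedness.** For $f\in M$ the map $s\mapsto f\mathbf 1_{[0,s)}$, $s\in[0,1]$, is a path from $0$ to $f$. It is continuous, since $\|f\mathbf 1_{[s',s)}\|\le s-s'$. Truncation does not increase the norm, so the path stays in every ball around $0$ that contains $f$. Hence $M$ is path-connected and, by translation, locally path-connected.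

**Step 5: $M$ is reflexively trivial.** For $J=[b,c)$ the map $h\mapsto h\mathbf 1_J$ is a continuous homomorphism $\hat H\to M$, as $\|h\mathbf 1_J\|=(c-b)N(h)$. By Step 1 a reflexive representation of $M$ is trivial on all $h\mathbf 1_J$, hence on the step functions these generate. By Step 2 step functions are dense, so by continuity the representation is trivial on $M$. $\blacksquare$
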